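\title{Spherical transitivity of finite automata is undecidable}


\begin{abstract}
A finite invertible automaton over an alphabet $X$ defines an automorphism of the rooted tree $X^*$, and the automorphism is spherically transitive if it permutes every level of the tree as a single cycle. We show that no algorithm decides spherical transitivity: the problem is undecidable over every fixed alphabet with at least three letters, and decidable over two letters. More precisely, fix $G\le\mathrm{Sym}(X)$ and consider the automata whose states permute the letters by elements of $G$. The problem for these automata is decidable exactly when the set of $|X|$-cycles of $G$ is a union of cosets of $G'=[G,G]$. In the decidable case it suffices to count states modulo $|G/G'|$. In the undecidable case, commutators of words in the states of one fixed automaton simulate a counter machine as one descends the tree.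
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a finite alphabet with $k=|X|\ge 2$ letters. The set $X^*$ of finite words over $X$ is a rooted $k$-ary tree: the root is the empty word $\emptyset$, the children of $u$ are the words $ux$ with $x\in X$, and the $n$-th level is $X^n$. Its automorphisms are the bijections of $X^*$ that preserve lengths and prefixes; they form the group $\mathrm{Aut}(X^*)$.

A \emph{finite invertible automaton} over $X$ consists of a finite set $Q$ of states, a transition map $\lambda\colon Q\times X\to Q$, and an output map $\pi\colon Q\times X\to X$ such that $\pi_q\colon x\mapsto\pi(q,x)$ is a permutation of $X$ for each $q\in Q$. In state $q$ the automaton reads a letter $x$, writes $\pi(q,x)$ and moves to the state $\lambda(q,x)$. Thus each state $q$ defines an automorphism $g_q\in\mathrm{Aut}(X^*)$ by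
\[
g_q(\emptyset)=\emptyset,\qquad g_q(xw)=\pi(q,x)\,g_{\lambda(q,x)}(w)\quad(x\in X,\ w\in X^*).
\]
An \emph{initial automaton} is such an automaton together with a state $q_0$, and it defines the automorphism $g_{q_0}$.

An automorphism $g$ is \emph{spherically transitive} if the cyclic group $\langle g\rangle$ is transitive on $X^n$ for every $n\ge1$, that is, if $g$ permutes each level $X^n$ as one cycle of length $k^n$. The basic example is the \emph{adding machine} over $X=\{0,\dots,k-1\}$. It has a state $e$ that copies its input and a state $\alpha$ that adds $1$ modulo $k$ to the letter it reads, stays in $\alpha$ if that letter is $k-1$, and moves to $e$ otherwise. On the word $x_1\cdots x_n$, read as the number $\sum_i x_ik^{i-1}$, the automorphism $g_\alpha$ adds $1$ modulo $k^n$.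

Transitivity on one level is a finite check, so an automaton that is not spherically transitive is exposed after finitely many levels. The difficulty is to certify in finite time that all levels pass. The following question is posed in \cite{BIRS}; for the special class of $n$-adic transformations, which we do not need here, it is known to have a positive answer.

\medskip
\noindent\textbf{Problem.} \emph{Is there an algorithm which, given an alphabet $X$ with $|X|\ge2$ and a finite invertible initial automaton over $X$, decides whether the automorphism it defines is spherically transitive?}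
\medskip

The binary case suggests that the answer is yes. Suppose that $g=g_{q_0}$ is transitive on $X^n$. Reading a word $v\in X^n$ leaves the automaton in some state $q$, and $g$ carries the children of $v$ to the children of $g(v)$ by the permutation $\pi_q$. The power $g^{k^n}$ leads from $v$ through all vertices of level $n$ back to $v$, so it permutes the children of $v$ by the product of these $k^n$ permutations, taken in the order of the visit, and $g$ is transitive on $X^{n+1}$ exactly when this product is a $k$-cycle. For $k=2$ the order is irrelevant, and only the parity of the number of transpositions matters. For instance, let $Q=\{a,b\}$ with $\pi_a=(0\;1)$, $\pi_b=1$ and $\lambda(q,0)=a$, $\lambda(q,1)=b$ for both states $q$. Starting from $a$, the numbers of words of length $0,1,2$ that lead to the state $a$ are $1,1,2$, so $g_a$ is transitive on $X^1$ and $X^2$ but not on $X^3$. In general such numbers obey a linear recurrence, their parities are eventually periodic, and finitely many tests suffice.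

For $k=3$ the order matters. On $X=\mathbb Z/3$ take
\begin{equation}\label{eq:S3}
c\colon x\mapsto x+1,\qquad \zeta\colon x\mapsto -x,\qquad \eta\colon x\mapsto 1-x .
\end{equation}
Multiplying from left to right, $\zeta\eta=c$, so $c\,\zeta\zeta\eta\eta=c$ is a $3$-cycle while $c\,\zeta\eta\zeta\eta=c^3=1$ is not. The order in which $g$ visits level $n$ is an amount of data that grows with $n$, and we show that it can carry an arbitrary computation.

Recall that a set is \emph{recursively enumerable} (r.e.) if some algorithm halts exactly on its elements, and $\Pi^0_1$ if its complement is r.e. A $\Pi^0_1$ set $Y$ is \emph{$\Pi^0_1$-complete} if for every r.e.\ set $E\subseteq\mathbb N=\{0,1,2,\dots\}$ there is a computable map $f$ such that $f(m)\in Y$ if and only if $m\notin E$. Such a set is undecidable, because there are undecidable r.e.\ sets.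

\begin{theorem}\label{thm:main}
There is no algorithm which decides, given $X$ and a finite invertible initial automaton over $X$, whether its automorphism is spherically transitive. For each fixed $X$ with $|X|\ge3$ the problem restricted to $X$ is undecidable, and in fact $\Pi^0_1$-complete; for $|X|=2$ it is decidable.
\end{theorem}

The dividing line is not the size of the alphabet but the group in which the permutations $\pi_q$ lie. Call a permutation of $X$ a \emph{full cycle} if it is a single $k$-cycle. For $G\le\mathrm{Sym}(X)$, a \emph{$G$-automaton} is a finite invertible automaton over $X$ with $\pi_q\in G$ for all states $q$. Let $G'=[G,G]$ and consider the condition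
\begin{equation}\tag{P}
\text{if $c\in G$ is a full cycle and $d\in G'$, then $cd$ is a full cycle.}
\end{equation}
It says that the set of full cycles of $G$ is a union of cosets of $G'$, and it is vacuous if $G$ has no full cycle. It holds for abelian groups, but not only for them: in the dihedral group of the maps $x\mapsto\pm x+b$ of $\mathbb Z/4$, with $c\colon x\mapsto x+1$, we have $G'=\{1,c^2\}$, and the full cycles $c,c^3$ form a coset. For a word $w=q_1\cdots q_r$ in the states, let $g_w$ be the composite that applies $g_{q_1}$ first and $g_{q_r}$ last.

\begin{theorem}\label{thm:class}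
Let $|X|\ge2$ and $G\le\mathrm{Sym}(X)$.
\begin{enumerate}
\item[(a)] If $G$ satisfies \textup{(P)}, then spherical transitivity of initial $G$-automata is decidable.
\item[(b)] If $G$ does not satisfy \textup{(P)}, then it is undecidable. Moreover, for every r.e.\ set $E\subseteq\mathbb N$ there are one fixed $G$-automaton, with state set $Q$, and a computable sequence of words $w_m\in Q^*$ such that $g_{w_m}$ is spherically transitive if and only if $m\notin E$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} sets up the descent from one level to the next, and Section~\ref{sec:decidable} proves part~(a). Section~\ref{sec:idea} shows the mechanism behind part~(b) on a ternary example. Sections~\ref{sec:sweep}--\ref{sec:descent} prove part~(b); the only outside result used is Minsky's theorem on counter machines. Section~\ref{sec:groups} deduces Theorem~\ref{thm:main} and decides (P) for two families of groups.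

\section{Sections and descent}\label{sec:prelim}

From now on all actions are written on the right: $v^g$ is the image of $v$ under $g$, and $gh$ means first $g$, then $h$, both in $\mathrm{Aut}(X^*)$ and in $\mathrm{Sym}(X)$. We put $z^h=h^{-1}zh$ and $[a,b]=a^{-1}b^{-1}ab$.

For $g\in\mathrm{Aut}(X^*)$ and $v\in X^*$, the \emph{section} $g|_v\in\mathrm{Aut}(X^*)$ describes how $g$ maps the subtree below $v$ to the subtree below $v^g$; it is defined by $(vw)^g=v^g\,w^{g|_v}$ for all $w\in X^*$. Computing $(vw)^{gh}$ in two steps gives
\begin{equation}\label{eq:chain}
(gh)|_v=g|_v\,h|_{v^g},\qquad (g^{-1})|_{v^g}=(g|_v)^{-1}.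
\end{equation}
In particular, $g\mapsto g|_v$ is a homomorphism on the subgroup of elements that fix the level of $v$ pointwise, and an element that fixes $X^n$ pointwise and has trivial sections at all vertices of $X^n$ is trivial. For an automaton, $g_q$ acts on $X$ as $\pi_q$, and $g_q|_v=g_{\lambda(q,v)}$, where $\lambda(q,v)$ is the state reached from $q$ after reading $v$. We write $q$ for $g_q$, a word $w$ in the states for $g_w$, and $q|_v$ for $\lambda(q,v)$.

\begin{lemma}\label{lem:descent}
Let $g\in\mathrm{Aut}(X^*)$, $v\in X^n$ and $i\ge0$. Then $g$ is transitive on $X^{n+i}$ if and only if $g$ is transitive on $X^n$ and $g^{k^n}|_v$ is transitive on $X^i$.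
\end{lemma}

\begin{proof}
Transitivity on $X^{n+i}$ implies transitivity on $X^n$, by passing to prefixes. So assume that $g$ is one cycle of length $k^n$ on $X^n$. Every point of $X^{n+i}$ can then be moved into $vX^i$ by a power of $g$, and a power of $g$ carries a point of $vX^i$ into $vX^i$ exactly when it fixes $v$. Hence $\langle g\rangle$ is transitive on $X^{n+i}$ if and only if the stabilizer of $v$ in $\langle g\rangle$ is transitive on $vX^i$. This stabilizer is generated by $g^{k^n}$, which acts on $vX^i$ by $vw\mapsto v\,w^{g^{k^n}|_v}$.
\end{proof}

By \eqref{eq:chain}, the element to which the lemma descends is the product of the sections of $g$ along the orbit of $v$: with $L=k^n$,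
\begin{equation}\label{eq:orbit}
g^{L}|_v=g|_v\;g|_{v^g}\cdots g|_{v^{g^{L-1}}}.
\end{equation}
One case of this formula drives the whole construction. Let $X^n=\{v_0,\dots,v_{L-1}\}$, let $\tau$ act on $X^n$ by $v_i\mapsto v_{i+1}$ (indices modulo $L$), let $f_1,\dots,f_r$ fix $X^n$ pointwise, and let $g=\tau f_1\cdots f_r$. Put $F_i=f_1|_{v_i}\cdots f_r|_{v_i}$. Then $g$ acts on $X^n$ as $\tau$ does and $g|_{v_i}=\tau|_{v_i}F_{i+1}$, so \eqref{eq:orbit} with $v=v_{L-1}$ reads
\begin{equation}\label{eq:sort}
g^{L}|_{v_{L-1}}=\tau|_{v_{L-1}}\,F_0\;\tau|_{v_0}\,F_1\;\tau|_{v_1}\,F_2\cdots\tau|_{v_{L-2}}\,F_{L-1}.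
\end{equation}
This formula sorts. Whatever the order of the factors $f_l$, all their sections at $v_0$ come before all their sections at $v_1$, and so on, and the sections of $\tau$ are inserted at prescribed places in between.

We also need the standard product and inverse constructions.

\begin{lemma}\label{lem:product}
Let $Q$ be the state set of a $G$-automaton.
\begin{enumerate}
\item[(i)] From a nonempty word $w\in Q^*$ one can compute an initial $G$-automaton that defines $g_w$.
\item[(ii)] There is a $G$-automaton with states $q^-$, $q\in Q$, such that $q^-$ defines $g_q^{-1}$.
\end{enumerate}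
\end{lemma}

\begin{proof}
(i) Let $r=|w|$. Take the state set $Q^r$ and the initial state $w$. On reading $x$, the state $q_1\cdots q_r$ writes $x^{q_1\cdots q_r}$ and moves to the word whose $l$-th letter is $q_l|_{x^{q_1\cdots q_{l-1}}}$. By \eqref{eq:chain} this word defines the section of $q_1\cdots q_r$ at $x$, so by induction on the length of the input every state defines the corresponding product.

(ii) On reading $x^q$, let $q^-$ write $x$ and move to $(q|_x)^-$. Then $(xw)^{qq^-}=x\,w^{q|_x(q|_x)^-}$, which is $xw$ by induction on the length.
\end{proof}

\section{Counting states modulo $|G/G'|$}\label{sec:decidable}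

Reordering the factors of a product in $G$ does not change its coset modulo $G'$. Under (P) the coset tells whether the product is a full cycle, so the order of the visit may be forgotten, as in the binary case.

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
Let $G$ satisfy (P), let $d=|G/G'|$, and let $g=g_{q_0}$ be given by an initial $G$-automaton. Define $\chi_n\in(\mathbb Z/d)^Q$ by letting $\chi_n(q)$ be the number, modulo $d$, of words $v\in X^n$ with $q_0|_v=q$. Every word of length $n+1$ is uniquely $vx$ with $v\in X^n$, and $q_0|_{vx}=\lambda(q_0|_v,x)$. Hence
\[
\chi_{n+1}(q')=\sum_{q\in Q}\chi_n(q)\cdot\#\{x\in X:\lambda(q,x)=q'\},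
\]
that is, $\chi_{n+1}=\Lambda\chi_n$ for a matrix $\Lambda$ over $\mathbb Z/d$ that can be read off the automaton.

For $\chi\in(\mathbb Z/d)^Q$ put $\varphi(\chi)=\prod_{q}(\pi_qG')^{\chi(q)}\in G/G'$; this is well defined because $G/G'$ is abelian of order $d$. Call $\chi$ \emph{good} if the coset $\varphi(\chi)$ contains a full cycle. By (P), all elements of the coset are then full cycles.

Suppose that $g$ is transitive on $X^n$, which holds trivially for $n=0$, and let $v\in X^n$. By \eqref{eq:orbit}, the permutation of $X$ induced by $g^{k^n}|_v$ is the product, in some order, of the permutations $\pi_{q_0|_u}$, where $u$ runs once through $X^n$. It lies in the coset $\varphi(\chi_n)$, so it is a full cycle if and only if $\chi_n$ is good. By Lemma~\ref{lem:descent} with $i=1$ and induction on $n$, the automorphism $g$ is transitive on $X^{n+1}$ if and only if $\chi_0,\dots,\chi_n$ are all good. Thus $g$ is spherically transitive if and only if every $\chi_n$ is good. The sequence $\chi_n=\Lambda^n\chi_0$ lies in a finite set and each term determines the next, so after the first repetition no new value appears. The algorithm computes $\chi_0,\chi_1,\dots$ up to the first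 repetition and tests each term.
\end{proof}

\section{A commutator that counts}\label{sec:idea}

From here to the end of Section~\ref{sec:descent} we assume that (P) fails for $G$. Then $G'\ne1$, so $k\ge3$. First we reduce the failure to a single commutator.

\begin{lemma}\label{lem:comm}
There are a full cycle $c\in G$ and elements $\zeta,\eta\in G$ such that $c[\zeta,\eta]$ is not a full cycle.
\end{lemma}

\begin{proof}
Take a full cycle $c_0\in G$ and $d\in G'$ such that $c_0d$ is not a full cycle. Since $[a,b]^{-1}=[b,a]$, we can write $d=d_1\cdots d_t$ with commutators $d_l$. Let $l\ge1$ be least such that $c_0d_1\cdots d_l$ is not a full cycle, and put $c=c_0d_1\cdots d_{l-1}$ and $[\zeta,\eta]=d_l$.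
\end{proof}

Comparing $c\,\zeta^{-1}\zeta\,\eta^{-1}\eta$ with $c\,\zeta^{-1}\eta^{-1}\zeta\eta$, we see that (P) fails exactly when reordering a product in $G$ can destroy a full cycle. We fix $c,\zeta,\eta$ as in the lemma and relabel $X=\mathbb Z/k=\{0,\dots,k-1\}$ so that $c$ is $x\mapsto x+1$. For $G=\mathrm{Sym}(\mathbb Z/3)$ the permutations \eqref{eq:S3} will do, since $[\zeta,\eta]=\zeta\eta\zeta\eta=c^{-1}$.

The commutator $[\zeta,\eta]$ will be an alarm: when it appears next to $c$, transitivity fails. The following example shows how the alarm can be made to depend on a count that the method of Section~\ref{sec:decidable} cannot see.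

\begin{example}\label{ex:toy}
Let $k=3$ and let $c,\zeta,\eta$ be as in \eqref{eq:S3}. Let $a,\bar\zeta,\bar\eta$ be the automorphisms that act on the first letter as $c,\zeta,\eta$ and have trivial sections. Let $z$ and $v_j$, for $j\in\mathbb Z/3$, fix $X$ pointwise and have the single nontrivial sections $z|_0=\bar\zeta$ and $v_j|_j=\bar\eta$. With the adding machine $\alpha$, put
\[
g=\alpha f,\qquad f=[z^{h},v_j],\qquad h=a^M .
\]
Conjugation by $h$ moves the nontrivial section of $z$ from $0$ to $0^h=M$. Indeed, $z^h$ fixes $X$, and \eqref{eq:chain} gives $z^h|_b=z|_{b-M}$, which is $\bar\zeta$ for $b\equiv M\pmod 3$ and trivial otherwise. Now $f|_b=[z^h|_b,v_j|_b]$. If $j\not\equiv M$, then for every $b$ one of the two entries is trivial, so $f=1$ and $g=\alpha$ is spherically transitive. If $j\equiv M$, then $f|_j=[\bar\zeta,\bar\eta]$ is the only nontrivial section of $f$, and \eqref{eq:sort} gives $g^3|_2=\alpha\,f|_0f|_1f|_2=\alpha[\bar\zeta,\bar\eta]$. This acts on $X$ as $cc^{-1}=1$, so $g$ is not transitive on $X^2$.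
\end{example}

Think of $h$ as a tape and of $z$ and $v_j$ as a probe. Suppose that the letters of the tape have nontrivial sections, and that $z|_0$ and $v_j|_j$ are new probe letters $z'$ and $v'$. The same computation then gives $f|_j=[z'^{\,h|_0},v']$ when $j=0^h$, an element of the same shape one level lower. Two features make this useful. Of the $k$ sections of $h$, only $h|_0$ survives the conjugation, so a single new tape is passed on. And the $l$-th letter of $h|_0$ is the section of the $l$-th letter of $h$ at the point to which the previous letters have moved $0$, so it may depend on a count modulo $k$ over the letters to its left. This is the model of computation introduced in the next section. Three difficulties remain.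

\begin{enumerate}
\item The rule for the next level should depend on the final count $0^h$, which no single letter of the tape knows. We let the letters guess: we make $k$ copies of the commutator, one for each guess $j$, and the copies with a wrong guess are trivial, as in the example.
\item The tape has a fixed length, so one commutator has bounded memory. We launch a new commutator, with a tape about $k$ times longer, at regular intervals.
\item Two alarms at the same level may cancel: with \eqref{eq:S3}, $c[\zeta,\eta]^2=c^{-1}$ is a full cycle. We therefore control the exact time at which each computation halts.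
\end{enumerate}

\section{Sweep machines}\label{sec:sweep}

\begin{definition}
A \emph{sweep machine} consists of a finite alphabet $\Sigma$, a finite set $S$ of states containing a start state $s_0$ and a halting state $H\ne s_0$, and for each $s\in S\setminus\{H\}$ a weight $\kappa_s\colon\Sigma\to\{0,1\}$, a rewriting rule $\rho_s\colon\Sigma\times\mathbb Z/k\to\Sigma$ and a map $\delta(s,\cdot)\colon\mathbb Z/k\to S$. We require $\kappa_{s_0}=0$. A \emph{configuration} is a pair $(s,h)$ with $s\in S$ and $h=a_1\cdots a_M\in\Sigma^*$. If $s\ne H$, put $b_0=0$ and $b_l=\kappa_s(a_1)+\dots+\kappa_s(a_l)\in\mathbb Z/k$. A \emph{sweep} sends $(s,h)$ to $(s',h')$, where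
\[
h'=a'_1\cdots a'_M,\qquad a'_l=\rho_s(a_l,b_{l-1}),\qquad s'=\delta(s,b_M).
\]
We call $b_M$ the \emph{final count} of the sweep.
\end{definition}

We simulate counter machines. A \emph{counter machine} has $r\ge1$ counters holding natural numbers $y_1,\dots,y_r$, and finitely many instructions, one of which, $p_0$, is initial. Each instruction $p$ is of one of three kinds: INC$(i)$, which adds $1$ to $y_i$ and goes to an instruction $p'$; JZDEC$(i)$, which goes to an instruction $p'$ if $y_i=0$, and otherwise subtracts $1$ from $y_i$ and goes to an instruction $p''$; and HALT. A \emph{step} is the execution of an instruction other than HALT. By Minsky's theorem \cite{Minsky61,Minsky67}, for every r.e.\ set $E\subseteq\mathbb N$ there is a counter machine which, started with the counters $(m,0,\dots,0)$, reaches HALT if and only if $m\in E$. We may assume that $p_0$ is not HALT: add a new counter and begin with a JZDEC on it that goes to the old initial instruction in both cases.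

A counter is naturally stored as a set of positions of the tape, its value being the size of the set. A sweep, however, treats all positions by the same rule and counts only modulo $k$. It cannot directly single out one position, as an increment or a decrement requires, nor tell an empty set from a set of size $k$. Both problems are solved by \emph{thinning}. Let $D$ be a set of positions marked by a bit. Take this bit as the weight, and keep it equal to $1$ at position $l$ only if $l\in D$ and $b_{l-1}=0$. For $l\in D$ the count $b_{l-1}$ is the number of earlier elements of $D$, so the first, $(k+1)$-st, $(2k+1)$-st, \dots\ elements are kept. The new set has $\lceil|D|/k\rceil$ elements, and the final count is $|D|\bmod k$. After enough thinnings a nonempty set has one element and an empty set is still empty. The final count does not tell when to stop, since it confuses $1$ with $k+1$. So we thin in parallel a timer set $T$ whose size is an exact power of $k$: its final count is $0$ until it has one element.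

Fix an r.e.\ set $E$ and a counter machine for $E$ as above. Let $\Sigma=\{0,1\}^{3+r}$. A word $h\in\Sigma^M$ is the same as a tuple $(U,T,D,C_1,\dots,C_r)$ of subsets of $\{1,\dots,M\}$, one for each bit. The set $U$ never changes and serves to reset the timer, and $C_i$ stores the $i$-th counter. Let $\beta\in\Sigma$ be the letter whose only nonzero bit is the $U$-bit and $\gamma\in\Sigma$ the letter whose only nonzero bit is the $C_1$-bit. The states are $H$, a dead state $\Omega$, and four states $p^1,p^2,p^3,p^4$ for each instruction $p$ other than HALT; if $p$ is a HALT instruction, $p^1$ denotes $H$. Put $s_0=p_0^1$. In state $\Omega$ the weight is $0$, the letters do not change and the next state is $\Omega$. For an instruction $p$ acting on counter $i$ the sweeps are as follows; sets that are not mentioned do not change.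
\begin{itemize}
\item $p^1$: weight $0$. Set $T:=U$. Set $D:=C_i$ if $p$ is JZDEC, and let $D$ be the complement of $C_i$ if $p$ is INC. Go to $p^2$.
\item $p^2$: thin $D$. Go to $p^3$.
\item $p^3$: thin $T$. Go to $p^2$ if the final count is $0$, and to $p^4$ otherwise.
\item $p^4$: the weight is the $D$-bit. Replace $C_i$ by the symmetric difference $C_i\,\triangle\,D$. If $p$ is INC, go to $p'^1$ if the final count is $1$, and to $\Omega$ otherwise. If $p$ is JZDEC, go to $p'^1$ if the final count is $0$, to $p''^1$ if it is $1$, and to $\Omega$ otherwise.
\end{itemize}
In each case the new bits at position $l$ depend only on the state, the old bits at position $l$ and $b_{l-1}$, so this is a sweep machine; and $s_0\ne H$, $\kappa_{s_0}=0$.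

For example, let $k=3$, let the tape be $\gamma^2\beta^3$ and let $p$ be INC$(2)$. The sweep $p^1$ sets $T=\{3,4,5\}$ and $D=\{1,\dots,5\}$. Then $p^2$ gives $D=\{1,4\}$; $p^3$ gives $T=\{3\}$ with final count $0$; $p^2$ gives $D=\{1\}$; $p^3$ has final count $1$; and $p^4$ sets $C_2=\{1\}$ and goes to $p'^1$.

\begin{lemma}\label{lem:sim}
Let $m\in\mathbb N$ and $N=k^\nu\ge m$, and run the sweep machine from $(s_0,\gamma^m\beta^N)$. If the counter machine, started with $(m,0,\dots,0)$, halts after $t$ steps and all counter values in its run are at most $N+m$, then the state $H$ is reached after exactly $t(2\nu+4)$ sweeps. In all other cases $H$ is never reached.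
\end{lemma}

\begin{proof}
The tape has $N+m$ positions and $|U|=N$ throughout. Say that a configuration \emph{represents} $(p;y_1,\dots,y_r)$ if its state is $p^1$ and $|C_i|=y_i$ for all $i$. The starting configuration represents $(p_0;m,0,\dots,0)$.

Consider a configuration that represents $(p;y_1,\dots,y_r)$, where $p$ is not HALT and acts on counter $i$. After the sweep $p^1$ we have $|T|=k^\nu$; let $D_0$ be the set $D$ at this moment. The successive sweeps $p^3$ start with $|T|=k^\nu,k^{\nu-1},\dots,k,1$, and the first with nonzero final count is the one with $|T|=1$. So there are exactly $\nu+1$ sweeps $p^3$, each preceded by one sweep $p^2$, and then comes $p^4$: in all, $1+2(\nu+1)+1=2\nu+4$ sweeps. Since $m\le N$ we have $|D_0|\le 2N\le k^{\nu+1}$, and $1\le|D|\le k^{j+1}$ implies $1\le\lceil|D|/k\rceil\le k^{j}$. Hence at the start of $p^4$ the set $D$ is empty if $D_0$ is empty, and otherwise consists of one element of $D_0$; the final count of $p^4$ is $0$ or $1$ accordingly.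

If $p$ is JZDEC, then $D_0=C_i$. For $y_i=0$ nothing changes and the next state is $p'^1$; for $y_i>0$ one element is removed from $C_i$ and the next state is $p''^1$. If $p$ is INC and $y_i<N+m$, then $D_0$ is nonempty and disjoint from $C_i$, one element is added to $C_i$, and the next state is $p'^1$. In these cases the new configuration represents the result of the step. If $p$ is INC and $y_i=N+m$, then $D_0$ is empty and the machine stays in $\Omega$ forever.

Thus the simulation is faithful, at $2\nu+4$ sweeps per step, until a counter would exceed $N+m$, and from then on $H$ cannot be reached. The state $H$ can only be entered at the end of a faithfully simulated step that leads to HALT. Both assertions follow.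
\end{proof}

\section{The automaton}\label{sec:automaton}

We now build a $G$-automaton from the sweep machine. The levels of the tree are grouped into \emph{rounds} of four: a block $A=X^3$ followed by a single level $B=X$. On the block $A$ the guesses are made and a new computation is launched; on the level $B$ one sweep is performed. The block is there to offer enough vertices for the sorting formula \eqref{eq:sort}. Put $K=k^3$ and identify $A$ with $\{0,\dots,K-1\}$ by $x_1x_2x_3\mapsto x_1+kx_2+k^2x_3$. We need the vertices $0,\dots,k+7$, and they exist because $K\ge9k\ge k+8$.

The automaton is described by \emph{$A$-letters}, which start reading at the beginning of a round, and \emph{$B$-letters}, which start reading at its last level. For a $B$-letter $q$ we specify a permutation of $B$ in $G$ and sections $q|_b$ for $b\in B$. For an $A$-letter $q$ we specify sections $q|_i$ for $i\in A$ and an action on $A$, which is either trivial or $i\mapsto i+1\bmod K$. The latter is the action of the adding machine, so it extends to the words of length at most $3$, and it permutes the children of each vertex by $1$ or $c$. To realize an $A$-letter $q$ over $X$ we use states $\langle q,u\rangle$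 with $u\in X^*$, $|u|\le2$. On reading $x$, the state $\langle q,u\rangle$ writes the last letter of $(ux)^q$ and moves to $\langle q,ux\rangle$ if $|u|\le1$ and to $q|_{ux}$ if $|u|=2$. We identify $q$ with $\langle q,\emptyset\rangle$; it has the prescribed action on $A$ and the prescribed sections, and all its auxiliary states permute $X$ by $1$ or $c$. There is also the state $e$, which acts trivially and has all sections $e$. \emph{Actions that are not listed are trivial and sections that are not listed are $e$.}

\subsection*{Process letters}
These carry the tape and the probe. The $A$-letters are $z_s$, $v_s$, $(a,s)$ and the $B$-letters are $z_{s,j}$, $v_{s,j}$, $(a,s,j)$, for $s\in S$, $a\in\Sigma$ and $j\in\{0,\dots,k-1\}$. Every letter records the current state $s$, and a $B$-letter also records a guess $j$ of the final count.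
\begin{itemize}
\item The $A$-letters act trivially on $A$, and at the vertex $8+j$ they have the sections $z_s|_{8+j}=z_{s,j}$, $v_s|_{8+j}=v_{s,j}$, $(a,s)|_{8+j}=(a,s,j)$.
\item For $s\ne H$, the letter $(a,s,j)$ acts on $B$ as $c^{\kappa_s(a)}$ and has the sections $(a,s,j)|_b=(\rho_s(a,b),\delta(s,j))$ for all $b\in B$. The letters $z_{s,j}$ and $v_{s,j}$ act trivially on $B$, with $z_{s,j}|_0=z_{\delta(s,j)}$ and $v_{s,j}|_j=v_{\delta(s,j)}$.
\item For $s=H$, the letter $z_{H,0}$ acts on $B$ as $\zeta$ and $v_{H,0}$ acts as $\eta$. All $B$-letters with $s=H$ have only trivial sections.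
\end{itemize}
The process letters, their auxiliary states and $e$ form a $G$-automaton. We adjoin the inverse states $q^-$ of Lemma~\ref{lem:product}(ii).

For a configuration $(s,h)$ with $h=a_1\cdots a_M$ put $h_s=(a_1,s)\cdots(a_M,s)$ and $h_{s,j}=(a_1,s,j)\cdots(a_M,s,j)$, and define
\[
P(s,h)=[z_s^{\,h_s},v_s],\qquad P_j(s,h)=[z_{s,j}^{\,h_{s,j}},v_{s,j}].
\]
The next lemma is Example~\ref{ex:toy} in general form: in one round, $P(s,h)$ splits into $k$ guesses, of which one survives and yields the next configuration.

\begin{lemma}\label{lem:process}
Let $(s,h)$ be a configuration.
\begin{enumerate}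
\item[(i)] $P(s,h)$ acts trivially on $A$, its section at $8+j$ is $P_j(s,h)$ for $0\le j\le k-1$, and its other sections on $A$ are trivial.
\item[(ii)] Let $s\ne H$, let $(s',h')$ be the result of a sweep from $(s,h)$, and let $j^*$ be its final count. If $j\ne j^*$, then $P_j(s,h)=1$. The element $P_{j^*}(s,h)$ acts trivially on $B$, its section at $j^*$ is $P(s',h')$, and its other sections on $B$ are trivial.
\item[(iii)] $P_0(H,h)$ acts on $B$ as $[\zeta,\eta]$, and $P_j(H,h)=1$ for $j\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The letters $z_s$, $v_s$, $(a,s)$ fix $A$ pointwise, so the section at $i\in A$ is a homomorphism on the group they generate. For $i=8+j$ it attaches the index $j$ to each letter, and for the other $i$ it sends each letter to $1$.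

(ii) Fix $j$ and write $y=h_{s,j}$, $z=z_{s,j}$, $v=v_{s,j}$, $\sigma=\delta(s,j)$. The first $l$ letters of $y$ act on $B$ as $b\mapsto b+b_l$, where $b_l$ is the running count of the sweep. So $y$ acts as $b\mapsto b+j^*$, and by \eqref{eq:chain}
\[
y|_0=\prod_{l=1}^M(a_l,s,j)|_{b_{l-1}}=\prod_{l=1}^M\bigl(\rho_s(a_l,b_{l-1}),\sigma\bigr)=h'_\sigma .
\]
Since $z$ fixes $B$ pointwise, so does $z^y=y^{-1}zy$, and for $b\in B$ and $b'=b-j^*$ the formulas \eqref{eq:chain} give
\[
z^y|_b=(y|_{b'})^{-1}\,z|_{b'}\,y|_{b'} .
\]
This is trivial unless $b'=0$, that is, $b=j^*$, and then it equals $z_\sigma^{\,h'_\sigma}$. The section $v|_b$ is trivial unless $b=j$, and then it equals $v_\sigma$. Both $z^y$ and $v$ fix $B$ pointwise, so $P_j(s,h)$ does too, and $P_j(s,h)|_b=[z^y|_b,v|_b]$. If $j\ne j^*$, one entry is trivial for every $b$, so $P_j(s,h)=1$. If $j=j^*$, then $\sigma=s'$, the section at $j^*$ is $[z_{s'}^{\,h'_{s'}},v_{s'}]=P(s',h')$, and the other sections are trivial.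

(iii) The letters $(a,H,j)$ define the identity, and so do $z_{H,j}$ and $v_{H,j}$ for $j\ne0$. Hence $P_0(H,h)=[z_{H,0},v_{H,0}]$ and $P_j(H,h)=1$ for $j\ne 0$.
\end{proof}

\subsection*{Control letters}
It remains to provide the long cycle and the supply of new tapes. We add $A$-letters $\tau,\hat\beta,\hat\gamma$ and $B$-letters $\tau',\hat\beta',\hat\gamma'$. The letter $\tau$ is an adding machine with four extra sections in each round. The letters $\hat\beta$ and $\hat\gamma$ are seeds: in every round each of them contributes one letter $\beta$ or $\gamma$ to a fresh tape and then reproduces itself, $\hat\gamma$ once, which preserves the input $m$, and $\hat\beta$ $k$ times, which enlarges the next tape. After a few rounds the seeds are mixed in an order that we do not control, yet they must produce the rigid word $[z^h,v]$ with $h=\gamma^m\beta^N$. This word consists of eight blocks $\beta^{\pm N}$, $\gamma^{\pm m}$ and four probe letters. We assign each block to its own vertex $0,\dots,7$ of $A$ and let $\tau$ insert the probe letters; formula \eqref{eq:sort} does the rest.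

Abbreviate the $B$-letters $\beta_*=(\beta,s_0,0)$, $\gamma_*=(\gamma,s_0,0)$, $z_*=z_{s_0,0}$, $v_*=v_{s_0,0}$. The letter $\tau$ acts on $A$ as $i\mapsto i+1\bmod K$, the letters $\hat\beta,\hat\gamma$ act trivially, and the sections on $A$ are $\tau|_{K-1}=\tau'$ and
\[
\begin{array}{c|ccccccccc}
i&0&1&2&3&4&5&6&7&8\\ \hline
\hat\beta|_i&\beta_*^-&e&e&\beta_*&\beta_*^-&e&e&\beta_*&\hat\beta'\\
\hat\gamma|_i&e&\gamma_*^-&\gamma_*&e&e&\gamma_*^-&\gamma_*&e&\hat\gamma'\\
\tau|_i&e&z_*^-&e&v_*^-&e&z_*&e&v_*&e
\end{array}
\]
On $B$ the letter $\tau'$ acts as $c$, the letters $\hat\beta',\hat\gamma'$ act trivially, and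
\[
\tau'|_{k-1}=\tau,\qquad \hat\gamma'|_0=\hat\gamma,\qquad \hat\beta'|_b=\hat\beta\ \text{ for all } b\in B .
\]
Let $Q$ consist of $e$, all letters with their auxiliary states, and the inverse states adjoined above. This is a $G$-automaton, and it depends only on $G$ and on the counter machine chosen for $E$.

\section{Descent round by round}\label{sec:descent}

Fix $m\in\mathbb N$. The elements that arise by repeated descent are products whose order we cannot follow, but whose factors we can. Let $N\ge1$ and let $\mathcal P$ be a finite multiset of configurations. An automorphism is \emph{of type $(N,\mathcal P)$} if it equals $\tau f_1\cdots f_r$, where $f_1,\dots,f_r$ are, in some order, $N$ copies of $\hat\beta$, $m$ copies of $\hat\gamma$, and the elements $P(s,h)$ for $(s,h)\in\mathcal P$, with multiplicity.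

\begin{proposition}\label{prop:round}
Let $g$ be of type $(N,\mathcal P)$.
\begin{enumerate}
\item[(A)] Suppose that no element of $\mathcal P$ has state $H$. Let $\mathcal P^+$ consist of the results of one sweep from each element of $\mathcal P$ and from the new configuration $(s_0,\gamma^m\beta^N)$. Then there is an automorphism $g^+$ of type $(kN,\mathcal P^+)$ such that, for all $i\ge0$, $g$ is transitive on $X^{4+i}$ if and only if $g^+$ is transitive on $X^i$. In particular, $g$ is transitive on $X^4$.
\item[(B)] If exactly one element of $\mathcal P$, counted with multiplicity, has state $H$, then $g$ is not transitive on $X^4$.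
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The block $A$.} Write $g=\tau f_1\cdots f_r$. The factors $f_l$ fix $A$ pointwise, so $g$ is transitive on $A=X^3$, and \eqref{eq:sort} applies with $v_i=i$ and $L=K$:
\[
g':=g^K|_{K-1}=\tau'\,F_0\,\tau|_0\,F_1\,\tau|_1\cdots\tau|_{K-2}\,F_{K-1}.
\]
For $0\le i\le7$ the elements $P(s,h)$ have trivial section at $i$, by Lemma~\ref{lem:process}(i), and exactly one of $\hat\beta,\hat\gamma$ has a section other than $e$. So the order of the $f_l$ is immaterial, and the table gives
\[
(F_0,\dots,F_7)=(\beta_*^{-N},\ \gamma_*^{-m},\ \gamma_*^{m},\ \beta_*^{N},\ \beta_*^{-N},\ \gamma_*^{-m},\ \gamma_*^{m},\ \beta_*^{N}).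
\]
With $y=\gamma_*^m\beta_*^N$, so that $y^{-1}=\beta_*^{-N}\gamma_*^{-m}$, we obtain
\[
F_0\tau|_0F_1\tau|_1\cdots F_7\tau|_7=y^{-1}z_*^{-1}y\;v_*^{-1}\;y^{-1}z_*y\;v_*=[z_*^{\,y},v_*]=P_0(s_0,\gamma^m\beta^N).
\]
Next, $F_8$ is a product, in some order, of $N$ copies of $\hat\beta'$, $m$ copies of $\hat\gamma'$ and the elements $P_0(s,h)$, $(s,h)\in\mathcal P$. For $1\le j\le k-1$, $F_{8+j}$ is a product of the elements $P_j(s,h)$, $(s,h)\in\mathcal P$. The factors $F_i$ with $i>k+7$ and $\tau|_i$ with $8\le i\le K-2$ are trivial. Hence $g'=\tau'f'_1\cdots f'_{r'}$, where the $f'_l$ are, in some order,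
\begin{equation}\label{eq:factors}
\begin{gathered}
N\text{ copies of }\hat\beta',\quad m\text{ copies of }\hat\gamma',\quad P_0(s_0,\gamma^m\beta^N),\\
P_j(s,h)\ \text{ for }(s,h)\in\mathcal P,\ 0\le j\le k-1 .
\end{gathered}
\end{equation}
By Lemma~\ref{lem:descent}, $g$ is transitive on $X^{3+i}$ if and only if $g'$ is transitive on $X^i$.

\emph{The level $B$, case \textup{(B)}.} Let $(H,h)$ be the halted configuration. By Lemma~\ref{lem:process}(ii),(iii) and $s_0\ne H$, all factors in \eqref{eq:factors} act trivially on $B$ except possibly $P_0(H,h)$, which acts as $[\zeta,\eta]$. So $g'$ acts on $B$ as $c[\zeta,\eta]$, which is not a full cycle, and $g$ is not transitive on $X^{4}$.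

\emph{The level $B$, case \textup{(A)}.} Now all factors in \eqref{eq:factors} fix $B$ pointwise, so $g'$ acts on $B$ as $c$. Apply \eqref{eq:sort} with $v_b=b$ and $L=k$. The only nontrivial section of $\tau'$ is $\tau'|_{k-1}=\tau$, so
\[
g^+:=(g')^k|_{k-1}=\tau\,F'_0F'_1\cdots F'_{k-1},\qquad F'_b=f'_1|_b\cdots f'_{r'}|_b .
\]
Each $\hat\beta'$ contributes one $\hat\beta$ to every $F'_b$, which makes $kN$ copies, and each $\hat\gamma'$ contributes one $\hat\gamma$, to $F'_0$. For $(s,h)\in\mathcal P$ with sweep result $(s',h')$, Lemma~\ref{lem:process}(ii) shows that the $k$ factors $P_j(s,h)$ together contribute the single factor $P(s',h')$, all their other sections being trivial. For the new configuration only the guess $j=0$ is present; it is the right guess, because $\kappa_{s_0}=0$ makes the final count $0$. So $P_0(s_0,\gamma^m\beta^N)$ contributes the factor $P(s',h')$ for the result $(s',h')$ of a sweep from $(s_0,\gamma^m\beta^N)$. Thus $g^+$ is of type $(kN,\mathcal P^+)$. By Lemma~\ref{lem:descent}, $g'$ is transitive on $X^{1+i}$ if and only if $g^+$ is transitive on $X^i$, which gives the equivalence in (A); the case $i=0$ gives the last assertion.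
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
Let $E$ be r.e.\ and take the automaton of Section~\ref{sec:automaton}. Given $m$, let $n_0\ge0$ be least with $k^{n_0}\ge m$, put $N_n=k^{n_0+n}$, and let
\[
w_m=\tau\,\hat\beta^{\,N_0}\,\hat\gamma^{\,m}\in Q^* .
\]
The map $m\mapsto w_m$ is computable, and $g_0=g_{w_m}$ is of type $(N_0,\mathcal P_0)$ with $\mathcal P_0=\emptyset$. As long as no element of $\mathcal P_n$ has state $H$, put $g_{n+1}=g_n^+$ and $\mathcal P_{n+1}=\mathcal P_n^+$. Whenever $g_n$ is defined, it is of type $(N_n,\mathcal P_n)$ and, by Proposition~\ref{prop:round}(A) applied $n$ times,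
\begin{equation}\label{eq:iterate}
g_0\text{ is transitive on }X^{4n+i}\iff g_n\text{ is transitive on }X^i\qquad(i\ge0).
\end{equation}
Let \emph{process $n$} be the run of the sweep machine from $(s_0,\gamma^m\beta^{N_n})$. By induction on $n'$, the multiset $\mathcal P_{n'}$ consists of one configuration for each $n<n'$, namely that of process $n$ after $n'-n$ sweeps. Lemma~\ref{lem:sim} applies to every process, since $N_n\ge m$ is a power of $k$.

Suppose $m\notin E$. No process reaches $H$, so $g_n$ is defined for all $n$. By \eqref{eq:iterate} with $i=0$, $g_0$ is transitive on $X^{4n}$ for all $n$, and hence on all levels.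

Suppose $m\in E$, and let the counter machine halt after $t$ steps; $t\ge1$, as $p_0$ is not HALT. Its run is finite, so there is a least $n_1\ge0$ such that all counter values are at most $N_{n_1}+m$. By Lemma~\ref{lem:sim}, process $n$ never reaches $H$ if $n<n_1$, and for $n\ge n_1$ it reaches $H$ after exactly $t(2(n_0+n)+4)$ sweeps, that is, in round
\[
R(n)=n+t\bigl(2(n_0+n)+4\bigr)>n .
\]
The function $R$ is strictly increasing. So no element of $\mathcal P_{n'}$ has state $H$ for $n'<R(n_1)$, the element $g_{R(n_1)}$ is defined, and exactly one element of $\mathcal P_{R(n_1)}$, the configuration of process $n_1$, has state $H$. By Proposition~\ref{prop:round}(B) and \eqref{eq:iterate} with $i=4$, $g_0$ is not transitive on $X^{4R(n_1)+4}$.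

This proves the second assertion of (b). For the first, take $E$ r.e.\ and undecidable. By Lemma~\ref{lem:product}(i) one can compute from $m$ an initial $G$-automaton that defines $g_{w_m}$, so an algorithm for spherical transitivity of initial $G$-automata would decide $E$.
\end{proof}

\begin{remark}
The failure of (P) enters at two points. The full cycle $c\in G$ lets $\tau$ run through the levels and lets the tape letters count modulo $k$. That $c[\zeta,\eta]$ is not a full cycle is used once, in case (B) of Proposition~\ref{prop:round}.
\end{remark}

\section{Which groups satisfy (P)}\label{sec:groups}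

A large commutator subgroup violates (P).

\begin{lemma}\label{lem:transitive}
If $G\le\mathrm{Sym}(X)$ contains a full cycle and $G'$ is transitive on $X$, then \textup{(P)} fails for $G$.
\end{lemma}

\begin{proof}
Let $c\in G$ be a full cycle and $x\in X$. Choose $d\in G'$ with $(x^c)^d=x$. Then $cd$ fixes $x$, so it is not a full cycle.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Every finite invertible automaton over $X$ is a $G$-automaton for $G=\mathrm{Sym}(X)$. If $k=2$, then $G'=1$, so (P) holds and Theorem~\ref{thm:class}(a) applies. Let $k\ge3$. Then $G'=\mathrm{Alt}(X)$ is transitive and (P) fails by Lemma~\ref{lem:transitive}. The set of spherically transitive initial automata over $X$ is $\Pi^0_1$: testing the levels $1,2,\dots$ in turn and stopping at the first failure is an algorithm that halts exactly on its complement. For every r.e.\ set $E$, Theorem~\ref{thm:class}(b) and Lemma~\ref{lem:product}(i) give a computable map from $\mathbb N$ to initial automata over $X$ whose value at $m$ is spherically transitive if and only if $m\notin E$. So the set is $\Pi^0_1$-complete, and undecidable. An algorithm for all alphabets would in particular work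 for three letters, so there is none.
\end{proof}

Recall that a transitive group $G\le\mathrm{Sym}(X)$ is \emph{primitive} if the only $G$-invariant partitions of $X$ are $\{X\}$ and the partition into points.

\begin{corollary}\label{cor:primitive}
If $G\le\mathrm{Sym}(X)$ is primitive, nonabelian and contains a full cycle, then spherical transitivity of initial $G$-automata is undecidable. If $k=p$ is prime and $G$ contains a $p$-cycle, then it is decidable if and only if $G\cong\mathbb Z/p$.
\end{corollary}

\begin{proof}
The orbits of the normal subgroup $G'$ form a $G$-invariant partition. If $G$ is nonabelian, then $G'\ne1$ and the orbits are not all points, so for primitive $G$ there is one orbit. Lemma~\ref{lem:transitive} and Theorem~\ref{thm:class}(b) give the first claim. Now let $k=p$ be prime and let $G$ contain a $p$-cycle. Then $G$ is transitive, the classes of an invariant partition have a common size dividing $p$, and so $G$ is primitive. If $G$ is nonabelian, the problem is undecidable by the first claim. If $G$ is abelian, the point stabilizers are conjugate, hence equal, hence trivial; so $|G|=p$ and $G\cong\mathbb Z/p$. In this case $G'=1$, condition (P) holds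 and the problem is decidable.
\end{proof}

At the other extreme are the iterated wreath products of cyclic groups. Let $X=\mathbb Z/m_1\times\dots\times\mathbb Z/m_r$ and $X_i=\mathbb Z/m_1\times\dots\times\mathbb Z/m_i$ for $0\le i\le r$, so that the sets $X_i$ are the levels of a finite rooted tree with set of leaves $X$. Let $W\le\mathrm{Sym}(X)$ be the group of automorphisms $g$ of this tree that act by translations: for each $i\ge1$ and $u\in X_{i-1}$ there is a label $t_u(g)\in\mathbb Z/m_i$ with $(u,x)^g=(u^g,x+t_u(g))$ for all $x\in\mathbb Z/m_i$.

\begin{corollary}\label{cor:wreath}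
Every subgroup $G\le W$ satisfies \textup{(P)}, so spherical transitivity of initial $G$-automata is decidable. In particular, it is decidable when $k=p^r$ for a prime $p$ and $G\le\mathrm{Sym}(X)$ is a $p$-group.
\end{corollary}

\begin{proof}
Put $\sigma_i(g)=\sum_{u\in X_{i-1}}t_u(g)\in\mathbb Z/m_i$. Since $t_u(gh)=t_u(g)+t_{u^g}(h)$ and $u\mapsto u^g$ is a bijection of $X_{i-1}$, the map $\sigma_i$ is a homomorphism on $W$, and it vanishes on $W'\supseteq G'$. Suppose that $g\in W$ is transitive on $X_{i-1}$, and let $n=|X_{i-1}|$. Then $g^n$ fixes each $u\in X_{i-1}$ and translates its children by the sum of the labels along the orbit of $u$, which is $\sigma_i(g)$. The argument of Lemma~\ref{lem:descent} shows that $g$ is transitive on $X_i$ if and only if $\sigma_i(g)$ generates $\mathbb Z/m_i$. By induction on $i$, $g$ is a full cycle if and only if $\sigma_i(g)$ generates $\mathbb Z/m_i$ for every $i$. As $\sigma_i(cd)=\sigma_i(c)$ for $c\in G$ and $d\in G'$, condition (P) holds, and Theorem~\ref{thm:class}(a) applies.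

For $m_1=\dots=m_r=p$ the labels can be chosen freely, so $|W|=p^{1+p+\dots+p^{r-1}}$, which is the largest power of $p$ dividing $(p^r)!$. Thus $W$ is a Sylow $p$-subgroup of $\mathrm{Sym}(X)$, and by Sylow's theorems every $p$-subgroup lies in $W$ after a relabeling of $X$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BIRS}
\emph{Self-Similarity and Branching in Group Theory},
\texttt{http://www.birs.ca/workshops/2008/08w5066/report08w5066.pdf}

\bibitem{Minsky61}
Minsky, Ann.\ of Math.\ 74 (1961).

\bibitem{Minsky67}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
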